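# Isohedra with convex hexagonal faces besides the small triambic icosahedron

## 1. Pyramids on the octahedron and on the icosahedron

Take the regular octahedron with vertices $\pm e_1,\pm e_2,\pm e_3$. Its face with vertices $e_1,e_2,e_3$ lies in the plane $x+y+z=1$. Across the edge $e_2e_3$ lies the face in the plane $-x+y+z=1$, whose axis is spanned by $(-1,1,1)$. Erect on that neighbor a three-sided pyramid with apex $t(-1,1,1)$, and choose $t$ so that the lateral triangle over $e_2e_3$ falls into the first plane $x+y+z=1$. This forces $t=1$. Do the same over the other two neighbors. In the plane $x+y+z=1$ we now see the triangle $e_1e_2e_3$ with three flaps, that is, the closed polygon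
$$e_1,\ (1,1,-1),\ e_2,\ (-1,1,1),\ e_3,\ (1,-1,1).$$
Is it a convex hexagon? Just barely not: $e_1=\tfrac12\big((1,1,-1)+(1,-1,1)\big)$, so $e_1$ is the midpoint of its two neighbors. The same holds at $e_2$ and $e_3$, and the "hexagon" is a triangle.

Now repeat this with the regular icosahedron. Let $\tau=\frac{1+\sqrt5}2$, so $\tau^2=\tau+1$ and $\tau+\tau^{-1}=\sqrt5$. The vertices are the cyclic shifts of $(0,\pm1,\pm\tau)$, and the edges have length $2$. One face has the vertices
$$A=(0,1,\tau),\quad B=(\tau,0,1),\quad C=(1,\tau,0)$$
and lies in the plane $x+y+z=\tau^2$. The face across $AB$ has third vertex $(0,-1,\tau)$, since $|(0,-1,\tau)-A|=2$ and $|(0,-1,\tau)-B|^2=\tau^2+1+\tau^{-2}=4$. The center of that face is one third of the vertex sum $(\tau,0,2\tau+1)=(\tau,0,\tau^3)$. The multiple of this vector that lies in the plane $x+y+z=\tau^2$ is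
$$S_3=\tfrac1{\sqrt5}(\tau,0,\tau^3),\qquad\text{because } \tau+\tau^3=\tau^2(\tau^{-1}+\tau)=\sqrt5\,\tau^2 .$$
It is $3/\sqrt5>1$ times the center of the neighbor, so it is the apex of an outward pyramid on that neighbor. Cyclic shifts give $S_1=\tfrac1{\sqrt5}(\tau^3,\tau,0)$ across $BC$ and $S_2=\tfrac1{\sqrt5}(0,\tau^3,\tau)$ across $CA$.

Is $AS_3BS_1CS_2$ convex? Let $M=\frac{\tau^2}3(1,1,1)$ be the center of the face. For $X,Y$ in its plane, $\langle X-M,Y-M\rangle=\langle X,Y\rangle-\tau^4/3$. With $\tau^4=3\tau+2$, $\tau^5=5\tau+3$ and $\tau^6=8\tau+5$ we get
$$|A-M|^2=(\tau+2)-\tfrac{3\tau+2}3=\tfrac43,\qquad |S_3-M|^2=\tfrac{9\tau+6}5-\tfrac{3\tau+2}3=\tfrac{4(3\tau+2)}{15}=\tfrac{4\tau^4}{15}.$$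
By mirror symmetry $S_3-M$ is perpendicular to $AB$. It points from $M$ towards $AB$, since
$$\langle S_3-M,\,A+B-2M\rangle=\tfrac{\tau^2+\tau^5}{\sqrt5}-\tfrac{2\tau^4}3=\tfrac{2\tau^4}{\sqrt5}-\tfrac{2\tau^4}3>0 .$$
So seen from $M$ the six corners appear at $60^\circ$ steps, with alternating radii whose ratio is $|S_3-M|/|A-M|=\tau^2/\sqrt5\approx1.17$. A corner at radius $r$, between two neighbors at radius $r'$ and $\pm60^\circ$, is strictly convex exactly when $r>r'/2$. Hence the hexagon is strictly convex exactly when the ratio lies strictly between $\frac12$ and $2$. For the icosahedron it does. For the octahedron the ratio is $\sqrt{8/3}/\sqrt{2/3}=2$, the limiting value.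

So we obtain 20 convex hexagons. Their corners are the 12 icosahedron vertices and the 20 apices. Their edges are the $20\cdot3=60$ lateral edges of the pyramids. Each lateral edge borders two lateral triangles, and these lie in the planes of two different neighbors of the pyramid's base, so each edge is in exactly two hexagons. At an icosahedron vertex, let $f_0,\dots,f_4$ be the faces around it in order. The edge to the apex over $f_j$ is shared by the hexagons of $f_{j-1}$ and $f_{j+1}$, so the five hexagons form the circuit $f_0,f_2,f_4,f_1,f_3$. It winds around the vertex twice. At an apex three hexagons meet. This object is the *small triambic icosahedron*; it intersects itself, and any of its faces can be carried to any other by a symmetry. Does any other object of this kind exist?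

## 2. Polyhedra, isohedra, Conjecture 1 and its answer

The definitions and the conjecture come from "Can Every Face of a Polyhedron Have Many Sides?", http://faculty.washington.edu/moishe/branko/BG273%20Large%20faces.pdf.

**Definition (polyhedron).** A polyhedron is a finite family of simple planar polygons (its faces) in Euclidean 3-space such that each edge belongs to precisely two faces and the faces around each vertex form a single circuit of at least three faces. No two faces are coplanar, and the family is strongly connected: any two faces are joined by a chain of faces in which consecutive faces share an edge. Self-intersections are allowed.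

Vertices are points and edges are segments. The *valence* of a vertex is the number of faces (equivalently, edges) at it. A cube is a polyhedron. Two tetrahedra with only a vertex in common are not: six faces meet at that vertex, but they form two circuits of three. The hexagons of Section 1 form a polyhedron. For strong connectedness, note that the circuit above links all five hexagons at an icosahedron vertex, and one passes from vertex to vertex along the faces.

**Definition (isohedron).** A polyhedron $P$ is an isohedron if all its faces lie in one orbit under the group of symmetries of $P$.

A cube is an isohedron. A square box that is not a cube is not, since its faces are not all congruent. *Convex hexagon* will mean strictly convex: six corners, all angles $<\pi$.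

**Conjecture 1.** There are no isohedra with convex hexagonal faces other than the small triambic icosahedron (up to similarity).

Conjecture 1 is false. There are two-parameter families of pairwise non-similar isohedra with convex hexagonal faces: two combinatorially different families with 60 faces (Theorem 1) and one with 120 faces (Theorem 2). Three complements are also proved. The construction of Theorem 1 cannot be extended to other acute triangles (Theorem 3). Every polyhedron with convex hexagonal faces has $V-E+F<0$ (Theorem 4). Every isohedron with convex hexagonal faces has a symmetry group of tetrahedral, octahedral or icosahedral type, so it has at most 120 faces, and this bound is sharp (Theorem 5). No complete classification is claimed.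

**Textbook facts.** We use the following.

**Fact 1.** The product of the reflections in two planes that meet in a line at angle $\theta$ is a rotation about that line through $2\theta$.

**Fact 2.** A finite subgroup of $SO(3)$ is cyclic, dihedral, or the rotation group $T,O,I$ of a regular tetrahedron, octahedron or icosahedron (orders $12,24,60$). The finite subgroups of $O(3)$ whose rotation subgroup is $T$, $O$ or $I$ are $T,T_d,T_h,O,O_h,I,I_h$; the largest is $I_h$, of order 120. As an abstract group $I\cong A_5$, which is simple.

**Fact 3.** $I_h=I\cup(-I)$ is a finite reflection group with 15 mirrors. The rays of its rotation axes are 12 fivefold rays (through icosahedron vertices, equivalently centers of dodecahedron faces), 20 threefold rays (through centers of icosahedron faces, equivalently dodecahedron vertices) and 30 twofold rays (through edge midpoints). The stabilizers of fivefold and threefold rays are cyclic of order $5$, $3$ in $I$ and dihedral of order $10$, $6$ in $I_h$. The mirrors include, for both solids, the planes through $0$ and an edge, the perpendicular bisector planes of the edges, and the planes through the center and a vertex of a face. The mirrors cut space into 120 open *chambers*, permuted simply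 transitively by $I_h$; two points of one open chamber in the same $I_h$-orbit are equal, and a point on no mirror has trivial stabilizer in $I_h$. (Example: the mirrors through its medians cut each icosahedron face into 6 pieces, one per chamber, and $20\cdot6=120$.)

**Fact 4.** A spherical triangle with angles $\alpha,\beta,\gamma$ at $A,B,C$ satisfies $\alpha+\beta+\gamma>\pi$, has perimeter $<2\pi$, and obeys $\cos\widehat{BC}=\dfrac{\cos\alpha+\cos\beta\cos\gamma}{\sin\beta\sin\gamma}$. In particular its angles determine it up to isometry.

For $u\ne0$ put $H_u=\{p\in\mathbb R^3:\langle p,u\rangle=1\}$. These are the planes that miss $0$. The plane determines $u$, and $gH_u=H_{gu}$ for $g\in O(3)$, because $\langle gp,gu\rangle=\langle p,u\rangle$.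

## 3. Euler characteristic and angle sums

The first place to look is among polyhedra without self-intersection, say spheres. A count rules these out at once, and tori as well.

**Theorem 4.** Every polyhedron (isohedral or not) whose faces are convex hexagons satisfies $V-E+F<0$, and has a vertex of valence $\ge4$ with angle sum $>2\pi$.

**Step 1: the weak inequality.** Each face has six edges and each edge two faces, so $E=3F$. Each vertex lies on at least three edges, so $3V\le2E=6F$. Hence $V-E+F=V-2F\le0$.

**Step 2: trivalent vertices have angle sum $<2\pi$.** At a trivalent vertex three faces are spanned pairwise by three edge directions. If these directions were linearly dependent, they would lie in one plane. Two consecutive edges of a face are not collinear, so all three faces would then lie in that plane, which is forbidden. So the directions are independent, and the three face angles are the sides of a nondegenerate spherical triangle, whose perimeter is $<2\pi$.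

**Step 3: equality is impossible.** If $V=2F$, all vertices are trivalent, so by Step 2 the sum of all face angles is $<2\pi\cdot2F=4\pi F$. But each hexagon has angle sum $4\pi$, so the sum equals $4\pi F$. This is a contradiction, and therefore $V<2F$. The mean angle sum per vertex is then $4\pi F/V>2\pi$, so some vertex has angle sum $>2\pi$. By Step 2 it is not trivalent. $\square$

For the small triambic icosahedron, $V-E+F=32-60+20=-8$. Self-intersection is not a blemish of the example: a new example must have a surface of negative Euler characteristic.

## 4. Tilting the plane of the hexagon

Section 1 suggests deforming the known example. There the plane of the hexagon is $H_u$ with $u$ on the threefold axis through the center of triangle $ABC$. Tilt it: take $u$ near that axis but on no mirror. Then the 60 planes $H_{gu}$, $g\in I$, are distinct.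

Normalize $A,B,C$ to unit vectors, let $D_0$ be the unit vector at the center of the triangle, let $r_1,r_2,r_3$ be the reflections in the planes $BC,CA,AB$, and put $D_i=r_iD_0$. For a vector $X$ with $\langle X,u\rangle>0$ write $X^*=X/\langle X,u\rangle$, the point where its ray meets $H_u$. The obvious candidate for a face is the hexagon $A^*D_3^*B^*D_1^*C^*D_2^*$, with all corners still on the axes. In the triambic icosahedron the face is glued to the next one at $A$ by the rotation $a=r_2r_3$ about $A$, which takes the ray of $D_3$ to that of $D_2$, since $aD_3=r_2r_3r_3D_0=D_2$. For the tilted plane this gluing needs $aD_3^*=D_2^*$, that is, $\langle D_3,u\rangle=\langle D_2,u\rangle$. So $u$ must lie on the perpendicular bisector plane of $D_2D_3$. This plane contains $A$, because $|A-D_2|=|A-D_0|=|A-D_3|$, and it contains $D_0$ by symmetry. Thus it is the plane of $A$ and $D_0$, a mirror. The attempt therefore breaks exactly at the outer corners: once $u$ leaves the mirrors, the gluing rotation no longer carries one outer edge onto the other.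

There are two repairs.

* Keep the gluing by rotations and move the outer corners off the axes. Replace $D_0$ by an unknown vector $T$ and ask that $r_1T,r_2T,r_3T$ all lie in $H_u$. The rotation $a$ still carries $r_3T$ to $r_2T$. The conditions $\langle r_iT,u\rangle=1$ are three linear equations for the three coordinates of $T$. This leads to Theorem 1.
* Keep the corners on the axes and glue by reflections instead: the edges of the candidate all lie in mirrors. This leads to Theorem 2.

In both cases the tilted hexagon must remain convex, and not only near the center. This is the next task.

## 5. Hexagons from acute spherical triangles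

Let $A,B,C$ be unit vectors with $\det(A,B,C)>0$ spanning a spherical triangle whose angles $\alpha,\beta,\gamma$ are all $<\pi/2$. By Fact 4 all sides have positive cosine, so $A,B,C$ have positive pairwise inner products. Let $r_1,r_2,r_3$ be the reflections in the planes $BC,CA,AB$, and let $n_1,n_2,n_3$ be the unit normals of these planes with $\langle n_1,A\rangle,\langle n_2,B\rangle,\langle n_3,C\rangle>0$. The *open cone* is the set of positive combinations of $A,B,C$.

**Lemma 1.** Let $T$ be in the open cone and let $v$ have positive inner product with $A,B,C,r_1T,r_2T,r_3T$. Let $A^*,B^*,C^*,S_1,S_2,S_3$ be the points where the rays through $A,B,C,r_1T,r_2T,r_3T$ meet $H_v$. Then $A^*S_3B^*S_1C^*S_2$ is a strictly convex hexagon.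

**Step 1: compute the directions seen from $A^*$.** Orient $H_v$ so that a triangle $PQR$ in it is positive iff $\det(P,Q,R)>0$. Let $\pi$ be the orthogonal projection onto $A^\perp$, and orient $A^\perp$ so that $(\pi P,\pi Q)$ is positive iff $\det(A,P,Q)>0$. Measure angles in $A^\perp$ from $\pi B$, which has direction $0$. Then $\pi C$ has direction $\alpha$, since $\alpha$ is the angle between the planes $AB$ and $AC$ and $\det(A,B,C)>0$. As $T$ is a positive combination of $A,B,C$, the vector $\pi T$ is a positive combination of $\pi B,\pi C$, so it has a direction $\delta\in(0,\alpha)$. The reflections $r_3$ and $r_2$ fix $A$ and act on $A^\perp$ as the reflections in the lines of $\pi B$ and $\pi C$. So $\pi S_3$ has direction $-\delta$ and $\pi S_2$ has direction $2\alpha-\delta$.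

**Step 2: transfer this to $H_v$.** The map $P-A^*\mapsto\pi P$ is the restriction of $\pi$ to $v^\perp$, because $\pi A^*=0$. It is injective since $\langle A,v\rangle\ne0$, and it preserves orientation, because triangle $A^*PQ$ is positive iff $\det(A,P,Q)>0$. In $A^\perp$ the directions $-\delta<0<\alpha<2\alpha-\delta$ span the angle $2\alpha<\pi$. Hence in $H_v$ the rays from $A^*$ to $S_3,B^*,C^*,S_2$ follow in positive order inside an angle $<\pi$, and
$$\angle S_3A^*S_2=\angle S_3A^*B^*+\angle B^*A^*C^*+\angle C^*A^*S_2<\pi .$$
So triangle $A^*S_3S_2$ is positive, which says that the path $S_2\to A^*\to S_3$ turns left. Also triangle $A^*S_3B^*$ is positive, so $A^*\to S_3\to B^*$ turns left. The cyclic relabelings $A\to B\to C\to A$ give left turns at $B^*,S_1$ and at $C^*,S_2$.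

**Step 3: total turning.** All six exterior angles lie in $(0,\pi)$. The corresponding interior angles add up, by the displayed decomposition and its analogs, to the angle sum of the four triangles $A^*B^*C^*$, $A^*S_3B^*$, $B^*S_1C^*$, $C^*S_2A^*$, that is, to $4\pi$. So the exterior angles add up to $6\pi-4\pi=2\pi$.

**Step 4: such a polygon is strictly convex.** Let $v_1,\dots,v_6$ be the edge vectors, starting with an arbitrary edge. By Step 3 they have arguments $\theta_1<\dots<\theta_6<\theta_1+2\pi$ with cyclically consecutive differences in $(0,\pi)$. Measure the height of the vertices to the left of the line of $v_1$. From the end of $v_1$ on, the heights start at $0$ and have increments $|v_j|\sin(\theta_j-\theta_1)$, $j=2,\dots,6$. Since $\theta_j-\theta_1$ increases within $(0,2\pi)$, the increments are first positive, then possibly once zero, then negative. The first is positive since $\theta_2-\theta_1<\pi$, the last is negative since $\theta_1+2\pi-\theta_6<\pi$, and the sum is $0$. So the heights rise from $0$ and come down to $0$ only at the end: every vertex off $v_1$ is strictly to the left of the line of $v_1$. This holds for every edge, so the six vertices are distinct, the six edges are the edges of their convex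 hull, and all angles are $<\pi$. $\square$

**Lemma 2.** For each $u$ in the open cone there is $T$ in the open cone with
$$\langle r_iT,u\rangle=1\qquad(i=1,2,3).\tag{1}$$
Explicitly $\langle T,n_i\rangle=\lambda/\langle u,n_i\rangle$ with some $\lambda>0$ independent of $i$.

*Proof.* Since $\langle r_iT,u\rangle=\langle T,u\rangle-2\langle T,n_i\rangle\langle n_i,u\rangle$, the equations (1) force the products $\langle T,n_i\rangle\langle n_i,u\rangle$ to be equal. This suggests the formula; it remains to check positivity. Let $m_1,m_2,m_3$ be the basis dual to $n_1,n_2,n_3$. As $A\perp n_2,n_3$ and $\langle A,n_1\rangle>0$, the vector $m_1$ is a positive multiple of $A$; likewise $m_2$ of $B$ and $m_3$ of $C$. So $\langle m_i,m_j\rangle>0$. Also $|m_i|\ge\langle m_i,n_i\rangle=1$. Put $d_i=\langle u,n_i\rangle$. Then $u=\sum d_im_i$, and $d_i>0$ because $u$ is in the open cone. Put $t=\sum d_i^{-1}m_i$. Then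
$$\langle t,u\rangle=\sum_i|m_i|^2+\sum_{i\ne j}\frac{d_i}{d_j}\langle m_i,m_j\rangle>3 .$$
Let $\lambda=1/(\langle t,u\rangle-2)>0$ and $T=\lambda t$, which is in the open cone. Since $\langle T,n_i\rangle=\lambda/d_i$,
$$\langle r_iT,u\rangle=\lambda\langle t,u\rangle-2\cdot\frac{\lambda}{d_i}\cdot d_i=\lambda(\langle t,u\rangle-2)=1.\qquad\square$$

*Example (right angles).* Let $A,B,C=e_1,e_2,e_3$, all angles $\pi/2$, just outside the hypotheses. For $u=(d_1,d_2,d_3)$ with $d_i>0$ the formula reads $n_i=m_i=e_i$, $\langle t,u\rangle=3$, $\lambda=1$, $T=(1/d_1,1/d_2,1/d_3)$, and (1) still holds. But $A^*=(1/d_1,0,0)$ is the midpoint of $S_2=(1/d_1,-1/d_2,1/d_3)$ and $S_3=(1/d_1,1/d_2,-1/d_3)$. So the octahedral hexagon of Section 1 stays degenerate however the plane is tilted; in Step 2 above, $2\alpha=\pi$.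

## 6. Sixty faces glued by rotations

Let $G=I$. We consider two triangles, with corners ordered so that $\det(A,B,C)>0$.

* Type I: $A$ is the direction of the center of a face of a regular dodecahedron; $B,C$ are the directions of two adjacent vertices of that face. The angles are $72^\circ,60^\circ,60^\circ$: five such triangles meet at the center, and the $120^\circ$ angle of the spherical face at a vertex is halved.
* Type II: $A,B,C$ are the directions of the vertices of a face of a regular icosahedron. The angles are $72^\circ,72^\circ,72^\circ$, as five faces meet at a vertex.

In both cases the planes of the sides are mirrors, so $r_1,r_2,r_3\in I_h$. Put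
$$a=r_2r_3,\quad b=r_3r_1,\quad c=r_1r_2,\qquad abc=1,\quad a,b,c\in G .$$
By Fact 1 these are rotations about $A,B,C$ through $2\alpha,2\beta,2\gamma$ (up to sense). Rotations through $144^\circ$ have order 5 and rotations through $120^\circ$ have order 3, so $a,b,c$ generate the full stabilizers in $G$ of the rays $A,B,C$.

**Theorem 1.** Let $u$ lie in the open cone of a triangle of type I or II, and on no mirror of $I_h$. Let $T$ be as in Lemma 2, $A^*=A/\langle A,u\rangle$, $B^*=B/\langle B,u\rangle$, $C^*=C/\langle C,u\rangle$, $S_i=r_iT$, and let $F\subset H_u$ be the hexagon $A^*S_3B^*S_1C^*S_2$. Then $P_u=\{gF:g\in G\}$ is an isohedron with 60 convex hexagonal faces and 180 edges, and with 112 vertices (type I) or 96 vertices (type II). Its symmetry group is exactly $I$. For $u,v$ in one open chamber of $I_h$ inside the cone, $P_u,P_v$ are similar only if $u,v$ are proportional.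

In particular Conjecture 1 is false, since the small triambic icosahedron has only 20 faces. The vertex numbers show that the two types are combinatorially different, and the direction of $u$ gives two parameters.

**Step 1: the faces are convex and lie in 60 different planes.** As $u$ is a positive combination of vectors with positive pairwise inner products, $\langle A,u\rangle,\langle B,u\rangle,\langle C,u\rangle>0$. By (1), $\langle S_i,u\rangle=1$. So Lemma 1 applies with $v=u$, and $F$ is a strictly convex hexagon. Next, $gF\subset H_{gu}$, and the 60 points $gu$ are distinct because $u$ is on no mirror.

**Step 2: the outer corners form one free orbit.** From $aS_3=r_2r_3r_3T=r_2T$ and its analogs,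
$$S_2=aS_3,\qquad S_3=bS_1,\qquad S_1=cS_2 .\tag{2}$$
So $S_1,S_2,S_3$ lie in one $G$-orbit. We claim that $T$ lies on no rotation axis of $G$. In type I the open triangle lies in the interior of a spherical dodecahedron face and misses its center, and the center is the only axis point in that interior. In type II the only axis point in the open triangle is its center. Within the cone the center ray is characterized by equal values $\langle\cdot,n_i\rangle$: the center has equal values by symmetry, and vectors with equal values are multiples of $m_1+m_2+m_3$. By Lemma 2, $\langle T,n_i\rangle=\lambda/\langle u,n_i\rangle$, so $T$ lies on this ray only if $u$ does; but the center lies on mirrors and $u$ does not. This proves the claim. Since $I_h$ permutes the axes, no $S_i=r_iT$ lies on an axis. So $G$ acts freely on the orbit of $S_1$, which has 60 points, none of them on an axis.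

**Step 3: the inner corners lie in three further orbits.** The points $A^*,B^*,C^*$ lie on axes, so their orbits avoid that of $S_1$. In type I, $GA^*$ is on fivefold axes and $GB^*,GC^*$ are on threefold axes. Moreover $|B^*|\ne|C^*|$: since $|B^*|=1/\langle B,u\rangle$, equality would give $\langle B-C,u\rangle=0$, putting $u$ on the perpendicular bisector plane of $B,C$, which is a mirror. In type II, likewise, $|A^*|,|B^*|,|C^*|$ are pairwise different. So the orbits of $A^*,B^*,C^*,S_1$ are pairwise disjoint, of sizes $12,20,20,60$ (type I) or $12,12,12,60$ (type II), and $V=112$ or $96$. The only vertex of $F$ in $GA^*$ is $A^*$, and similarly for $B^*,C^*$.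

**Step 4: every edge is in exactly two faces.** By (2),
$$[A^*,S_2]=a[A^*,S_3],\qquad [B^*,S_3]=b[B^*,S_1],\qquad [C^*,S_1]=c[C^*,S_2].\tag{3}$$
So every edge lies in the $G$-orbit of $[A^*,S_2]$, $[B^*,S_3]$ or $[C^*,S_1]$. These orbits are disjoint, as their axis endpoints lie in different orbits. An element of $G$ that preserves an edge fixes both endpoints, because they lie in different orbits; one endpoint is in a free orbit, so the element is $1$. Hence each edge orbit has 60 members, and $E=180$. When does $hF$ contain $g[A^*,S_2]$? This holds iff $h^{-1}g[A^*,S_2]$ is an edge of $F$. The axis endpoint of this edge is in $GA^*$, hence is $A^*$, so the edge is $[A^*,S_2]$ or $[A^*,S_3]=a^{-1}[A^*,S_2]$. Since $G$ acts freely on the edges, this means $h^{-1}g\in\{1,a^{-1}\}$, that is, $h=g$ or $h=ga$. So this edge is in exactly two faces, $gF$ and $gaF$. In the same way $g[B^*,S_3]$ is exactly in $gF,gbF$, and $g[C^*,S_1]$ exactly in $gF,gcF$.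

**Step 5: the faces at each vertex form one circuit.** The faces with vertex $A^*$ are the $hF$ with $h^{-1}A^*$ a vertex of $F$, which forces $h^{-1}A^*=A^*$; they are $F,aF,\dots,a^4F$. By Step 4, $a^iF$ and $a^{i+1}F$ share $a^i[A^*,S_2]$, so they form a single circuit of 5. Similarly at $B^*,C^*$ there are circuits of length 3 in type I and 5 in type II. The faces with vertex $S_2$ are the $hF$ with $h^{-1}S_2\in\{S_1,S_2,S_3\}$. Since $S_2=aS_3=c^{-1}S_1$ and the orbit is free, these are $F,aF,c^{-1}F$. The faces $F,aF$ share $[A^*,S_2]$. The faces $c^{-1}F$ and $c^{-1}cF=F$ share $c^{-1}[C^*,S_1]=[C^*,S_2]$. Finally $c^{-1}=ab$, so $aF$ and $c^{-1}F=abF$ share $a[B^*,S_3]$, which contains $aS_3=S_2$. This is a single circuit of 3. All other vertices are $G$-images of these.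

**Step 6: strong connectedness.** The face $gF$ is adjacent to $gaF,gbF,gcF$, so it suffices that $K=\langle a,b,c\rangle$ is all of $G\cong A_5$. In type I, $|K|$ is divisible by $15$. There is no subgroup of order $15$ in $A_5$ (it would be cyclic, but $A_5$ has no element of order 15) and none of order $30$ (it would be normal of index 2). So $|K|=60$. In type II, $a$ and $b$ are of order 5 about different axes, so $K$ has at least two Sylow 5-subgroups. Their number is $\equiv1$ mod $5$, hence at least six, and $A_5$ has only six in all. So it is $6$, which divides $|K|$. Thus $30$ divides $|K|$, and $|K|=60$ again.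

So $P_u$ is a polyhedron, and $G$ is transitive on its faces: $P_u$ is an isohedron.

**Step 7: the symmetry group is exactly $I$.** Let $\Sigma\supseteq I$ be the symmetry group. It permutes the finitely many vertices, which affinely span space, so it is finite, and it fixes their centroid. This is fixed by $I$, hence is $0$. So $\Sigma\subset O(3)$. By Fact 2, $I$ is a maximal finite rotation group, so $\Sigma\cap SO(3)=I$. This subgroup is normal in $\Sigma$, so $\Sigma$ normalizes $I$. The normalizer of $I$ in $O(3)$ permutes the fivefold axes, hence the 12 icosahedron vertices on them, so it is $I_h$. Therefore $\Sigma$ is $I$ or $I_h$. If $\Sigma=I_h$, then $-F$ is a face, so $-u=gu$ for some $g\in I$. Then $-g^{-1}\in I_h$ fixes $u$, and it is not the identity, having determinant $-1$. This contradicts the trivial stabilizer of $u$. So $\Sigma=I$.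

**Step 8: non-similarity.** A similarity $P_u\to P_v$ carries centroid to centroid, so it fixes $0$ and equals $\rho h$ with $\rho>0$, $h\in O(3)$. It conjugates the symmetry group $I$ of $P_u$ to that of $P_v$, again $I$; so $h\in I_h$ by Step 7. It maps $H_u$ to $H_{hu/\rho}$, so $hu/\rho=gv$ for some $g\in I$. Hence $u$ and $\rho v$ lie in one $I_h$-orbit. Both lie in the same open chamber, so $u=\rho v$ by Fact 3. $\square$

*Remark.* For type II with $u$ at the center of the triangle, symmetry puts $T$ on the center ray. So $F$ is an icosahedron face together with three flaps whose outer corners $S_i=r_iT$ are the apices of pyramids on the neighboring faces. This is exactly the hexagon of Section 1, and each face arises three times, since the stabilizer of $u$ in $I$ has order 3. So the small triambic icosahedron is a degenerate member of the type II family.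

## 7. One hundred twenty faces glued along mirrors

**Theorem 2 (120 faces).** Let $A,B,C$ be of type II, $D_0$ the unit vector at the center of the triangle, $D_i=r_iD_0$. Let $u$ be on no mirror, with $\langle u,X\rangle>0$ for $X=A,B,C,D_1,D_2,D_3$ (e.g. $u$ near $D_0$). Let $F\subset H_u$ be the hexagon $A^*D_3^*B^*D_1^*C^*D_2^*$, $X^*=X/\langle X,u\rangle$. Then $\{gF:g\in I_h\}$ is an isohedron with 120 convex hexagonal faces, 360 edges and 96 vertices.

Vectors $u$ near $D_0$ are allowed because $\langle D_0,A\rangle>0$ (likewise for $B,C$), and because $D_0$ and $D_i$ point to adjacent vertices of a dodecahedron, so $\langle D_0,D_i\rangle>0$.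

**Step 1: convexity and distinct planes.** $F$ is strictly convex by Lemma 1 with $T=D_0$ and $v=u$. The faces lie in the 120 distinct planes $H_{gu}$, $g\in I_h$.

**Step 2: the six corners lie in six different orbits.** As in Theorem 1, $|A^*|,|B^*|,|C^*|$ are distinct, since $u$ is off the perpendicular bisector planes of the edges. If $|D_1^*|=|D_2^*|$, then $u$ would be on the perpendicular bisector plane of $D_1,D_2$. As in Section 4, this plane contains $C$ and $D_0$ and is a mirror, a contradiction. So $|D_1^*|,|D_2^*|,|D_3^*|$ are distinct in the same way. The first three corners lie on fivefold axes and the others on threefold axes. So the six orbits under $I_h$ are different, three of size 12 and three of size 20, and $V=96$.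

**Step 3: every edge is in exactly two faces.** Each edge of $F$ lies in a mirror. For example $[A^*,D_3^*]$ lies in the plane of $A=r_3A$ and $D_3=r_3D_0$, which is the image under $r_3$ of the median plane $AD_0$; the other five edges are treated likewise. Let $e$ be an edge of $F$ and $r$ the reflection in its mirror, so $re=e$. Edges of $F$ are distinguished by the orbits of their endpoints. So $hF$ contains $ge$ iff $h^{-1}g$ maps $e$ to itself. Then it fixes both endpoints, which lie in different orbits, and hence fixes the plane they span pointwise, so $h^{-1}g\in\{1,r\}$. Thus $ge$ is in exactly two faces, $gF$ and $grF$. The orbit of $e$ has $120/2=60$ members, the six orbits are distinct, and $E=6\cdot60=360$.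

**Step 4: the faces at each vertex form one circuit.** The faces at $A^*$ are the $hF$ with $h$ in the stabilizer of the ray $A$, a dihedral group of order 10. Let $r,r'$ be the reflections belonging to the two edges of $F$ at $A^*$. By Step 1 of Lemma 1 with $\alpha=72^\circ$, $\delta=36^\circ$, their mirrors have directions $-36^\circ$ and $108^\circ$ around $A$, so they make the angle $144^\circ$. So $rr'$ is a rotation through $288^\circ$, of order 5, and $r,r'$ generate the whole group of order 10. In the sequence $F,rF,rr'F,rr'rF,\dots$ consecutive faces have the form $gF,grF$ or $gF,gr'F$, and by Step 3 they share the image under $g$ of an edge of $F$ at $A^*$. The words $1,r,rr',rr'r,\dots$ run once through the dihedral group, so all 10 faces form a single circuit. At $D_1^*$ the two mirrors are the planes $BD_1$ and $CD_1$, at angle $\angle BD_1C=\angle BD_0C=120^\circ$. The product of the reflections is a rotation through $240^\circ$, of order 3, so they generate the stabilizer, dihedral of order 6, and there is a single circuit of 6 faces. The other vertices are treated in the same way, and every vertex of the family is an image of a vertex of $F$.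

**Step 5: strong connectedness.** The face $gF$ is adjacent to $grF$ for each of the six edge reflections $r$. By Step 4 these generate a group that contains rotations of orders 5 and 3. Hence it contains $I$ (as in Step 6 of Theorem 1), and it contains reflections. So it is $I_h$, and the family is strongly connected. $\square$

**Pairwise non-similarity.** This was announced in Section 2. The symmetry group $\Sigma\supseteq I_h$ is finite, fixes $0$, has $\Sigma\cap SO(3)=I$ and so normalizes $I$; by Step 7 of Theorem 1, $\Sigma\subseteq I_h$. So $\Sigma=I_h$. Let $u,v$ be admissible and in one open chamber. A similarity between their polyhedra fixes $0$, so it is $\rho h$ with $\rho>0$, $h\in O(3)$, and it conjugates $I_h$ to $I_h$, hence $I$ to $I$. So $h\in I_h$, and $hu/\rho\in I_hv$. As in Step 8 of Theorem 1, $u=\rho v$. The directions of $u$ near $D_0$ in one chamber thus give a two-parameter family of pairwise non-similar isohedra.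

## 8. Which acute triangles generate finite groups

Sections 5 and 6 used only that the triangle is acute and that $a,b,c$ generate a finite group. Are there other triangles to try?

**Theorem 3.** If a spherical triangle has all angles $<\pi/2$ and the associated rotations $a=r_2r_3$, $b=r_3r_1$, $c=r_1r_2$ generate a finite group, then it is isometric to the triangle of type I or II.

**Step 1: find the group.** The rotations $a,b,c$ have angles $2\alpha,2\beta,2\gamma\in(0,\pi)$, so they have order $\ge3$, and their axes are three different lines. In a cyclic or dihedral group all rotations of order $\ge3$ have the same axis. So the group is tetrahedral, octahedral or icosahedral.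

**Step 2: list the angles.** The rotation angles in $(0,\pi)$ give the possible triangle angles: $\pi/3$ in the tetrahedral group; $\pi/3,\pi/4$ in the octahedral group; $\pi/3,\pi/5,2\pi/5$ in the icosahedral group. Since $\alpha+\beta+\gamma>\pi$, the first two are excluded. In degrees, three angles from $\{72,60,36\}$ with sum $>180$ are $(72,72,72)$, $(72,72,60)$ or $(72,60,60)$; note that $72+72+36=60+60+60=180$.

**Step 3: exclude $(72,72,60)$.** By Fact 4 the side joining the two fivefold axes would have cosine
$$\frac{\frac12+\cos^272^\circ}{\sin^272^\circ}=\frac{7-\sqrt5}{5+\sqrt5}=2-\frac3{\sqrt5},$$
using $\cos^272^\circ=\frac{3-\sqrt5}8$ and $\sin^272^\circ=\frac{5+\sqrt5}8$. But different fivefold axes make angles with cosine $\pm1/\sqrt5$, and $2-3/\sqrt5=\pm1/\sqrt5$ would mean $2\sqrt5=4$ or $2\sqrt5=2$. This is a contradiction. The remaining angle triples are those of types II and I, and a spherical triangle is determined by its angles up to isometry. $\square$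

## 9. No isohedron of this kind has an invariant line

**Theorem 5.** The symmetry group $\Gamma$ of an isohedron $P$ with convex hexagonal faces is one of $T,T_d,T_h,O,O_h,I,I_h$. Hence $P$ has at most 120 faces, and by Theorem 2 this bound is sharp.

The strategy is to assume that $\Gamma$ is another group. It then preserves a line, and all face planes have the same slope against that line. Projecting one face along the line turns the question into plane geometry: six lines from an explicit family must bound a convex hexagon compatibly with the gluing. A case check shows that they cannot.

**Step 1: put the face planes into the form $H_u$.** No two faces are coplanar, so the vertices affinely span space. Since $\Gamma$ permutes the finitely many vertices, it is finite and fixes their centroid, which we take to be $0$. The face planes do not all pass through a common point $p$. Otherwise every edge line, being the intersection of two distinct face planes, would pass through $p$; two consecutive edges of a face have distinct lines meeting only in their common vertex, so every vertex would equal $p$. As $\Gamma$ fixes $0$ and is transitive on faces, no face plane contains $0$. So the face planes are $H_u$ with $u$ in one $\Gamma$-orbit,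 and different faces have different $u$.

**Step 2: find the line.** Suppose $\Gamma$ is none of the seven groups. Then $R=\Gamma\cap SO(3)$ is cyclic or dihedral by Fact 2. We claim that $\Gamma$ preserves a line. If $R$ is cyclic and nontrivial, $\Gamma$ normalizes $R$ and preserves its axis. If $R$ is trivial, $|\Gamma|\le2$ and the claim is clear. If $R$ is dihedral with main axis of order $\ge3$, this axis is unique and preserved. If $R=D_2$, then $R$ preserves each of its three axes and has index $\le2$ in $\Gamma$, so $\Gamma$ permutes the three axes through a group of order $\le2$ and preserves one of them. Let the line be the $z$-axis. Elements of $\Gamma$ act by an orthogonal map on the horizontal plane and by $\pm1$ on $z$, so all $u$ have the form $(\rho e,\pm h)$ with $e\in\mathbb R^2$ a unit vector and fixed $\rho,h\ge0$. If $\rho=0$, there are only two parallel planes and no edges. If $h=0$, all edges are vertical, hence parallel. Both are impossible. After scaling, $\rho=1$. Take a face $\mathcal F\subset H_u$ with $u=(e_0,h)$, $e_0=(1,0)$, $h>0$. Describe the points of $H_u$ by their horizontal projection $(X,Y)$, also written $X+iY$; then $Z=(1-X)/h$. The projection is an affine bijection from $H_u$ to the plane,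 so the projected hexagon is strictly convex; we denote it also by $\mathcal F$.

**Step 3: find all possible edge lines.** Call an edge of $\mathcal F$ a *U-edge* if the neighboring face has normal $(e,h)$. Subtracting the equations of the two planes gives the line $\langle x,e_0-e\rangle=0$, which passes through $0$. Call it an *L-edge* if the neighboring face has normal $(e',-h)$, $e'=(\cos\psi,\sin\psi)$. Adding the equations gives $\langle x,e_0+e'\rangle=2$, where $\psi\ne\pi$, since the planes are not parallel. With $m=\tan(\psi/2)$ we have $e_0+e'=2\cos^2(\psi/2)\,(1,m)$, so the line is
$$\ell_m:\ X+mY=1+m^2,\qquad\text{with the points } (1-my,\,m+y)\ \widehat{=}\ (1+im)(1+iy),\quad y\in\mathbb R .\tag{4}$$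
By the symmetry of the product, $\ell_m\cap\ell_{m'}$ for $m\ne m'$ is the point $y=m'$ on $\ell_m$ and $y=m$ on $\ell_{m'}$. No $\ell_m$ passes through $0$. By strict convexity at most one edge of $\mathcal F$ lies on each line, so the *value* $m$ determines the L-edge. Call the set of $y$-values of an L-edge its *interval*. Thus, if an L-edge of value $m$ has an L-neighbor of value $p$, then $p$ is an endpoint of its interval.

*Example.* In a bipyramid over a regular $n$-gon with vertical axis, each face has two U-edges, which run to the apex (projected to $0$), and one L-edge, in $Z=0$, that is, on $\ell_0=\{X=1\}$. In a cube with vertical diagonal, each face has two U-edges and two L-edges; the L-edges belong to $\psi=\pm60^\circ$, so $m=\pm1/\sqrt3$. The edge on $\ell_{1/\sqrt3}$ runs from the L-vertex at $y=-1/\sqrt3$ to the U-end. The U-edge there has $e$ at $120^\circ$, so its line has direction $60^\circ$, and $\arg\big((1+im)(1+iy)\big)=60^\circ$ with $\arg(1+im)=30^\circ$ gives $y=1/\sqrt3$.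

We use two facts:

(∗) If a vertex of $\mathcal F$ lies on the line of an edge $\varepsilon$, it is an endpoint of $\varepsilon$. (Strict convexity.)

(∗∗) At most two edge lines pass through $0$. If $0$ is in the relative interior of an edge, only one does. (Edge lines are supporting lines: through an interior point there is none, through a point outside there are two, through a relative interior point of an edge there is one, and at a vertex only the two edges ending there qualify, by (∗).)

So there are at most two U-edges and at least four L-edges.

**Step 4: sort the L-edges by their gluing maps.** The stabilizer of $u=(e_0,h)$ in $\Gamma$ is trivial or generated by the reflection $Y\mapsto-Y$. Put $\Sigma=\Gamma$ in the first case and $\Sigma=\Gamma\cap SO(3)$ in the second. Then $\Sigma$ is simply transitive on faces. This is clear in the first case. In the second, with $\sigma$ the reflection, $\Gamma=\Sigma\cup\Sigma\sigma$ and $\sigma u=u$, so $\Sigma u=\Gamma u$, and the stabilizer of $u$ in $\Sigma$ is trivial. For an edge $\varepsilon$ of $\mathcal F$ let its *label* $s\in\Sigma$ be the element for which the face across $\varepsilon$ is $s\mathcal F$. Then $s^{-1}\varepsilon$ belongs to $\mathcal F$ and to $s^{-1}\mathcal F$,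 so it is the edge of $\mathcal F$ with label $s^{-1}$. Different edges have different labels: two edges with label $s$ would both lie on the line $H_u\cap H_{su}$.

The label $s$ of an L-edge $\varepsilon$ on $\ell_m$ reverses $z$, hence negates $Z=(1-X)/h$, that is, it negates $X-1$. By (4), $X-1=-my$ on $\ell_m$. The horizontal part of $s$ is a reflection or a rotation, so there are three possibilities.

(i) $s$ is a half-turn about a horizontal axis. Then $s^{-1}=s$, so $s\varepsilon=\varepsilon$. If $m\ne0$, negating $X-1=-my$ means that $s$ acts on $\ell_m$ by $y\mapsto-y$. If $m=0$, then $e'=e_0$, so the horizontal part of $s$ is a reflection fixing $e_0$, namely $Y\mapsto-Y$, and on $\ell_0$ this is again $y\mapsto-y$. So the interval is symmetric, $[-k,k]$, and $\varepsilon$ has midpoint $(1,m)$.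

(ii) $s$ is the reflection in $z=0$. Then $e'=e_0$, $m=0$ and $\varepsilon\subset\{X=1\}$.

(iii) $s$ is the rotation through $\kappa\not\equiv0,\pi$ about the $z$-axis composed with $z\mapsto-z$ ($\kappa=\pi$ would give a parallel plane). Then $\psi=\kappa$ and $m=\tan(\kappa/2)\ne0$, and $s^{-1}\varepsilon$ lies on $\ell_{-m}$. The map $s$ takes a point of $\ell_{-m}$, where $X-1=my$, to a point of $\ell_m$, where $X-1=-my'$, and it negates $X-1$. Hence $y'=y$. So such edges come in pairs $E_m,E_{-m}$ with the same interval.

*Example.* For the cube above, the six faces are permuted simply transitively by the rotations that preserve the diagonal, and then the L-edges are of type (i). They are also permuted simply transitively by the group generated by the threefold rotation and $-1$, and then the L-edges are a type (iii) pair. The interval $[-1/\sqrt3,1/\sqrt3]$ is consistent with both.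

**Step 5: two restrictions.** The line $X=1$ either contains an edge of $\mathcal F$ and then meets no other edge in its relative interior, or it meets the boundary of $\mathcal F$ in at most two points.

(a) At most two edges are of type (i) or (ii). If there are two, both are of type (i) with $m\ne0$, and no further boundary point lies on $X=1$. Indeed, an edge of value $0$ lies in $\{X=1\}$, and an edge of type (i) with $m\ne0$ has its midpoint $(1,m)$ on $X=1$. If an edge lies in $\{X=1\}$, no other edge can be of type (i) or (ii). If none does, all these edges are of type (i) with $m\ne0$, and their midpoints are distinct boundary points on $X=1$, so there are at most two.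

(b) Every type (iii) edge $E_m$ has a U-neighbor. Suppose not. Then its neighbors are two L-edges with values $p\ne q$, both $\neq m$, and its interval has endpoints $p,q$; so has that of $E_{-m}$. If $p=-m$, the common vertex of $E_m$ and $E_{-m}$ is $y=m$ on $\ell_{-m}$, so $m\in\{p,q\}$, a contradiction. Likewise $q\ne-m$. So the endpoints $y=p$ and $y=q$ of $E_{-m}$ lie on $\ell_p$ and $\ell_q$. By (∗) they are endpoints of the edges carried by $\ell_p$ and $\ell_q$. Thus $E_{-m}$, like $E_m$, is adjacent to both these edges. So $E_m$, the edge on $\ell_p$, $E_{-m}$, the edge on $\ell_q$ are four distinct edges forming a closed 4-cycle of adjacencies, impossible in a hexagon.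

**Step 6: count.** Let $\nu\le2$ be the number of U-edges. There are $6-\nu$ L-edges, and by (a) at least $4-\nu$ of them are of type (iii); the number of type (iii) edges is even, and by (b) each is adjacent to a U-edge. For $\nu=0$ this is impossible. For $\nu=1$ there are at least three, hence at least four, but only two edges are adjacent to the U-edge. So $\nu=2$, there are four L-edges, and two or four of them are of type (iii). If two, then by (a) the other two are of type (i) with nonzero values. The U-edges $U_1,U_2$ are adjacent, or separated by one edge, or opposite.

**Step 7: $U_1,U_2$ are not adjacent.** If they were, only two L-edges would be adjacent to U-edges, so these two would be the type (iii) pair, and the order would be $U_1,E_m,h_1,h_2,E_{-m},U_2$ with $h_1,h_2$ of type (i) and values $k_1,k_2$. The interval of $h_1$ has endpoints $m,k_2$ and is symmetric, so $k_2=-m$. But $\ell_{-m}$ carries $E_{-m}\ne h_2$, a contradiction.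

**Step 8: they are not separated by one edge.** Suppose the order is $U_1,L_1,U_2,L_2,L_3,L_4$. By (b), $L_3$ is not of type (iii). So exactly two edges are of type (iii), and $L_3$ is of type (i). Its interval is symmetric with the values of $L_2$ and $L_4$ as endpoints, so these values are opposite. At least one of $L_2,L_4$ is of type (iii), and its partner has the opposite value, so it is the other one: $L_2=E_m$, $L_4=E_{-m}$. Then $L_1$ is of type (i), with value $k_1\ne0$. The intervals of $E_m,E_{-m}$ coincide, and both have the value of $L_3$ as an endpoint. Let $y_0$ be the other endpoint; it is the $U_2$-end of $E_m$ and the $U_1$-end of $E_{-m}$. Let $y_1$ and $-y_1$ be the $U_2$-end and the $U_1$-end of $L_1$. So $U_2$ has endpoints $P,Q$ and $U_1$ has endpoints $P',Q'$, where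
$$\begin{aligned}P&=(1+im)(1+iy_0),&\quad Q&=(1+ik_1)(1+iy_1),\\ P'&=(1-im)(1+iy_0),&\quad Q'&=(1+ik_1)(1-iy_1).\end{aligned}\tag{5}$$
As $U_1,U_2$ lie on lines through $0$, both $P/Q$ and $P'/Q'$ are real. Their product is
$$\frac{1+m^2}{1+y_1^2}\left(\frac{1+iy_0}{1+ik_1}\right)^2,$$
so $\frac{1+iy_0}{1+ik_1}$ is real or purely imaginary.

*Real.* Then $y_0=k_1$. So $P\in\ell_m\cap\ell_{k_1}$ lies on the line of $L_1$, and by (∗) $P$ is an endpoint of $L_1$. But $P$ is the common vertex of $E_m$ and $U_2$, a contradiction.

*Imaginary.* Then $1+y_0k_1=0$, so $1+iy_0=-\frac i{k_1}(1+ik_1)$ and
$$\frac PQ=\frac{-i(1+im)}{k_1(1+iy_1)} .$$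
This is real, so $\frac{1+im}{1+iy_1}$ is imaginary and $1+my_1=0$. Hence $1+iy_1=-\frac im(1+im)$ and $1-iy_1=\frac im(1-im)$, which gives
$$\frac PQ=\frac m{k_1},\qquad \frac{P'}{Q'}=\frac{-i(1-im)}{k_1(1-iy_1)}=-\frac m{k_1}.$$
One of these is negative, so $0$ is in the relative interior of $U_1$ or $U_2$, while both lines pass through $0$. This contradicts (∗∗).

**Step 9: they are not opposite.** Suppose the order is $U_1,L_1,L_2,U_2,L_3,L_4$.

Suppose first that the members of some type (iii) pair are adjacent, say $L_1=E_m$, $L_2=E_{-m}$ (other labelings are analogous). Their common vertex is $y=-m$ on $\ell_m$ and $y=m$ on $\ell_{-m}$. As the intervals agree, both are the interval between $-m$ and $m$, which contains $y=0$ in its interior. So both edges have relative interior points on $X=1$. The edges $L_3,L_4$ are either both of type (i) with nonzero values or again an adjacent type (iii) pair; in either case they also have relative interior points on $X=1$. None of these four edges lies in $\{X=1\}$, so four edges meet that line in distinct relative interior points. This contradicts the alternative at the start of Step 5.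

Otherwise there is a type (iii) pair $E_m,E_{-m}$ with one member in $\{L_1,L_2\}$ and the other in $\{L_3,L_4\}$. Let $p,q$ be the values of the L-neighbors of $E_m,E_{-m}$. Then $p\ne q$, because these are different edges, and $q\ne m$, because the edge of value $q$ is not $E_m$. The intervals have endpoints $p,y_0$ and $q,y_0'$, the second being the U-ends. They coincide, so $y_0=q$. Then the U-end of $E_m$ lies on $\ell_q$. Since $\ell_q$ carries an edge, by (∗) this vertex is an endpoint of that edge. But this vertex belongs only to $E_m$ and a U-edge, while the edge on $\ell_q$ is an L-edge other than $E_m$. This is a contradiction.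

**Step 10: conclusion.** All positions of the U-edges are excluded, so $\Gamma$ is one of the seven groups, of order at most 120. Being transitive on the faces, it gives at most $|\Gamma|\le120$ of them, and Theorem 2 attains 120. $\blacksquare$
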